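
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The Parity of a Marked Degree Is Stably Computable,\\
but Not with Stabilizing Inputs}


\begin{abstract}
In a population protocol, anonymous finite-state devices interact in pairs along the edges of a
communication graph and must eventually agree forever on the value of a predicate. We show that
allowing the inputs to change finitely often before they stabilize makes the task strictly harder.
The predicate ``exactly one vertex is marked, and its degree is odd'' is stably computable in the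
family of all graphs by a deterministic protocol, but it is not stably computable with stabilizing
inputs in that family, even by nondeterministic protocols. More generally, let $D$ be a set of
natural numbers and ask whether there is exactly one marked vertex and its degree lies in $D$.
Ultimate periodicity of $D$ suffices for stable computability in all graphs. With stabilizing
inputs, the predicate is not stably computable in all graphs if $D$ is infinite and co-infinite, and
it is stably computable there if $D$ is finite or cofinite.
\end{abstract}

\section{The question}

A population protocol is an algorithm for a network of identical finite-state devices. The devices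
have no identifiers and do not know how many of them there are. They interact in pairs along the
edges of a communication graph, in an order controlled by a scheduler that is only required to be
fair. The protocol \emph{stably computes} a predicate of the graph and the inputs if, in every fair
execution, all devices eventually output the correct value forever.

In the ordinary model each device reads its input once, at the beginning. In the model with
\emph{stabilizing inputs} the input sits at a port of the device. It may change finitely many times,
and the output must be correct for the final inputs. No device is ever told that the inputs have
become final. This is the requirement to impose if, for example, the inputs are the outputs of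
another protocol, which stabilizes at an unannounced time. A protocol for stabilizing inputs can
always be used in the ordinary model: let each device store its input in its state. The converse
question is posed in \cite{dcoss}:

\begin{quote}
\emph{Is every predicate that is stably computable in a family of graphs also stably computable
with stabilizing inputs in the same family?}
\end{quote}

One might well guess yes. A device can remember the last input it has read, notice a change, and
try to undo what it did on the basis of the old input. Example~\ref{ex:parity} below shows this
working for the parity of the number of marked devices: a device whose input changes only has to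
issue a correction.

Undoing is harder when a computation has left traces in other devices. Suppose a marked vertex
wants to count its neighbors. It has to leave a trace on each neighbor it has counted, since
otherwise it could not tell a new neighbor from an old one. If the mark now moves to another
vertex, the new marked vertex finds these traces on some of its own neighbors and has to tell them
apart from its own. One can use fresh kinds of traces for a while, but a device has only finitely
many states. We show that this difficulty cannot be overcome: the answer to the question is
\emph{no}, and the parity of the degree of a marked vertex is a counterexample.

Section~\ref{sec:models} fixes the two models, and Section~\ref{sec:results} states the results.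
Section~\ref{sec:ordinary} counts neighbors in the ordinary model. Section~\ref{sec:fooling} proves
the impossibility theorem, beginning with a toy case small enough to follow by hand.
Section~\ref{sec:threshold} shows that the theorem is sharp: threshold information about the degree
does survive changes of input.

\section{The two models}\label{sec:models}

A \emph{communication graph} is a finite directed graph $G=(V,E)$ without self-loops or multiple
edges that is weakly connected and has at least two vertices, so every vertex lies on an
edge. A \emph{family of graphs} is a set of such graphs. Words such as ``distance'', ``path'' and
``neighbor'' refer to the underlying undirected graph. Fix a finite input alphabet $X$. A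
\emph{predicate} on a family $\mathcal F$ assigns a value $P(G,x)\in\{0,1\}$ to each
$G\in\mathcal F$ and each $x\colon V(G)\to X$.

\paragraph{Ordinary model.}
A protocol consists of a finite state set $Q$, an input map $I\colon X\to Q$, an output map
$O\colon Q\to\{0,1\}$ and a transition function $\delta$ from $Q\times Q$ to the nonempty subsets
of $Q\times Q$; it is \emph{deterministic} if all these subsets are singletons. A configuration is
a map $C\colon V\to Q$. A step $C\to C'$ consists in choosing an edge $(u,v)\in E$, with
\emph{initiator} $u$ and \emph{responder} $v$, and replacing $(C(u),C(v))$ by an element of
$\delta(C(u),C(v))$; all other vertices keep their states. An execution on input $x$ is an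
infinite sequence $C_0\to C_1\to\cdots$ with $C_0=I\circ x$. It is \emph{fair} if, whenever $C$
occurs infinitely often and $C\to C'$, then $C'$ occurs infinitely often. The output of $C$ at $v$
is $O(C(v))$. The protocol \emph{stably computes} $P$ in $\mathcal F$ if for every
$G\in\mathcal F$, every $x$ and every fair execution on input $x$, from some point on every vertex
outputs $P(G,x)$ forever.

\paragraph{Stabilizing inputs.}
Now a protocol consists of a finite set $Q$, an initial state $q_0\in Q$, an output map
$O\colon Q\to\{0,1\}$ and a transition function $\delta$ from $(Q\times X)\times(Q\times X)$ to
the nonempty subsets of $Q\times Q$, again \emph{deterministic} if all values are singletons. A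
configuration assigns to each vertex a state in $Q$ and an input in $X$; it is \emph{initial} if
all states are $q_0$ (the inputs are arbitrary). A step $C\Rightarrow C'$ consists in choosing an
edge $(u,v)$ and replacing the states of $u$ and $v$ by a pair in $\delta(C(u),C(v))$; all other
states and all inputs stay the same. An execution is an infinite sequence $C_0,C_1,\dots$ with
$C_0$ initial in which each $C_{i+1}$ arises from some $C_i'$ with $C_i\Rightarrow C_i'$ by
changing the inputs of an arbitrary, possibly empty, set of vertices. Moreover, there must be a $T$
such that $C_i\Rightarrow C_{i+1}$ for all $i\ge T$. The inputs in $C_T$ form the \emph{final input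
assignment}. The execution is fair if its suffix $C_T\Rightarrow C_{T+1}\Rightarrow\cdots$ has the
property that whenever $C$ occurs infinitely often and $C\Rightarrow C'$, then $C'$ occurs
infinitely often. The output of $C$ at $v$ is the value of $O$ at the state of $v$. The protocol
\emph{stably computes $P$ with stabilizing inputs} in $\mathcal F$ if for every $G\in\mathcal F$
and every fair execution on $G$ with final input assignment $x$, from some point on every vertex
outputs $P(G,x)$ forever.

\medskip
In both models, ``$C'$ is reachable from $C$'' means by finitely many (possibly zero) steps, with
inputs unchanged. A configuration is \emph{recurrent} in an execution if it occurs infinitely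
often; in the second model, the inputs in a recurrent configuration are the final ones. We use
fairness only through the following lemma, which holds in both models.

\begin{lemma}\label{lem:fair}
Fix a graph.
\begin{enumerate}
\item[(a)] Every finite execution prefix (in the second model possibly with input changes) can be
continued, with inputs unchanged from then on, to a fair execution.
\item[(b)] In a fair execution, all configurations from some time on are recurrent, and every
configuration reachable from a recurrent one is recurrent.
\item[(c)] Let $h$ be a function from configurations to nonnegative integers that, from some time
on, does not increase along a fair execution. Then $h$ has the same value on all recurrent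
configurations. Hence if every recurrent configuration with $h>0$ can reach one with a smaller
value of $h$, then $h=0$ from some time on.
\item[(d)] Let $S$ be a set of configurations. If every recurrent configuration of a fair execution
can reach a member of $S$, then the execution visits $S$ infinitely often.
\end{enumerate}
\end{lemma}

\begin{proof}
There are finitely many configurations, and each has a successor, because the graph has an edge and
$\delta$ takes nonempty values. For (a), walk to a strongly connected component of the reachability
graph that cannot be left, and then traverse all its transitions again and again. For (b), only
finitely many configurations occur, so those that occur finitely often stop occurring at some time;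
the second claim is the definition of fairness, applied along the path. For (c), $h$ is eventually
constant on the execution, and every recurrent configuration occurs after that time. So a recurrent
configuration cannot reach one with a smaller value of $h$, which would be recurrent by (b); under
the hypothesis of the last claim, all recurrent configurations have $h=0$, and by (b) only these
occur from some time on. For (d), recurrent configurations exist by (b), and a member of $S$
reachable from one of them is recurrent, again by (b).
\end{proof}

\begin{example}\label{ex:parity}
Let $X=\{0,L\}$. The predicate ``the number of $L$'s is odd'' is stably computable with stabilizing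
inputs in all graphs. Each vertex stores the input it has last read (at first $0$), either nothing
or a token with a value in $\{0,1\}$ (at first nothing), and an output bit (at first $0$). In an
interaction, each participant whose current input differs from the stored one stores the current
one and adds $1$ modulo $2$ to its token, creating a token of value $1$ if it has none. Then, if
both participants hold tokens, the initiator keeps one token with the sum modulo $2$ and the
responder keeps none; otherwise the contents are exchanged. Finally, each participant holding a
token outputs its value.

At all times the token values sum, modulo $2$, to the number of stored $L$'s. After the inputs have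
stabilized, the number of wrongly stored inputs does not increase, and it decreases when such a
vertex interacts, so it becomes $0$. From then on the number of tokens does not increase. If it is
at least $2$, take two tokens at minimum distance; there are no tokens between them on a shortest
path, so one can be moved to a neighbor of the other and merged with it. Hence, by
Lemma~\ref{lem:fair}(c) applied to the number of tokens in excess of one, eventually at most one
token is left. The last token never disappears, so if there is none, then no $L$ was ever read, and
all outputs are $0$, as they should be. If there is one, its value is the correct parity, its holder
outputs this value, and outputs change only to this value. The token can be moved to any vertex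
with a wrong output, so eventually all outputs are correct.
\end{example}

\section{Results}\label{sec:results}

From now on $X=\{0,L\}$, and a vertex with input $L$ is called marked. The degree $\deg_G(v)$ is
the number of distinct vertices joined to $v$ by an edge in either direction. For
$D\subseteq\mathbb N=\{0,1,2,\dots\}$ put
\[
P_D(G,x)=1\iff\text{exactly one vertex $v$ has $x(v)=L$, and }\deg_G(v)\in D .
\]
A set $D$ is \emph{ultimately periodic} if there are $t\ge0$ and $r\ge1$ such that
$n\in D\Leftrightarrow n+r\in D$ for all $n\ge t$.

The impossibility proof uses only the following graphs. For $j\ge1$ and $1\le d\le N$, let
$H(j,N,d)$ have \emph{centers} $v_0,\dots,v_j$, \emph{leaves} $u_1,\dots,u_N$, and the edges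
\[
(v_i,u_l)\ \ (0\le i<j,\ 1\le l\le N),\qquad (v_j,u_l)\ \ (1\le l\le d).
\]
Every leaf is joined to $v_0$ and every center is joined to $u_1$, so $H(j,N,d)$ is weakly
connected. Put $K(j,N)=H(j,N,N)$, and let $\mathcal H$ be the set of all $H(j,N,d)$.

\begin{theorem}\label{thm:ordinary}
If $D$ is ultimately periodic, then $P_D$ is stably computable in the family of all graphs by a
deterministic protocol.
\end{theorem}

\begin{theorem}\label{thm:impossible}
If $D$ is infinite and co-infinite, then for no family $\mathcal F\supseteq\mathcal H$ is $P_D$
stably computable with stabilizing inputs in $\mathcal F$, even by nondeterministic protocols. This
holds even if correctness is required only for executions in which at every moment exactly one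
vertex has input $L$ and no vertex receives $L$ twice.
\end{theorem}

\begin{theorem}\label{thm:threshold}
If $D$ is finite or cofinite, then $P_D$ is stably computable with stabilizing inputs in the family
of all graphs by a deterministic protocol. Hence for ultimately periodic $D$ (so that $P_D$ is
stably computable in the family of all graphs), $P_D$ is stably computable with stabilizing inputs
in that family if and only if $D$ is finite or cofinite.
\end{theorem}

The set of odd numbers is ultimately periodic, infinite and co-infinite, and a protocol for all
graphs is in particular a protocol for $\mathcal H$. This settles the question.

\begin{corollary}\label{cor:answer}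
The predicate ``exactly one vertex has input $L$, and its degree is odd'' is stably computable,
both in the family of all graphs and in $\mathcal H$, by a deterministic protocol. In neither family
is it stably computable with stabilizing inputs, even by nondeterministic protocols.
\end{corollary}

The ``only if'' part of Theorem~\ref{thm:threshold} is Theorem~\ref{thm:impossible} for the family
of all graphs: a set that is neither finite nor cofinite is infinite and co-infinite.

\section{Counting neighbors when the inputs are fixed}\label{sec:ordinary}

\begin{proof}[Proof of Theorem~\ref{thm:ordinary}]
A marked vertex $v$ can count its neighbors by putting a check on each neighbor when they first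
meet. It cannot store the whole count, but since $D$ is ultimately periodic it does not need to.
Let $t,r$ be as in the definition. Count in $\{0,\dots,t+r-1\}$ with successor $s(c)=c+1$ for
$c<t+r-1$ and $s(t+r-1)=t$, and let $\varphi(c)=1$ if $c\in D$ and $\varphi(c)=0$ otherwise. If
$n$ applications of $s$ lead from $0$ to $c$, then either $c=n$, or $c,n\ge t$ and
$c\equiv n\pmod r$. So $c\in D$ if and only if $n\in D$.

Two tasks remain: spreading the answer from $v$ to all vertices, and recognizing that there are
several marked vertices or none. One token per marked vertex does both.

\emph{States.} There is an error state $\bot$ with output $0$; the other states are tuples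
$(\lambda,m,c,\tau,o)$. Here $\lambda$ tells whether the input was $L$, $m$ is the check bit, $c$
is the counter, $\tau$ tells whether the vertex holds a token, and $o$ is the output. Input $0$
gives $(0,0,0,0,0)$, and input $L$ gives $(1,0,0,1,\varphi(0))$.

\emph{Interaction.} If a participant is in state $\bot$, or both participants hold tokens, both
enter state $\bot$. Otherwise perform, in this order:
\begin{enumerate}
\item For each participant $z$ with $\lambda_z=1$, let $y$ be the other one: if $m_y=0$, set
$m_y:=1$, $c_z:=s(c_z)$ and $o_z:=\varphi(c_z)$.
\item If exactly one participant $z$ holds a token, the token moves to the other participant $y$,
and if $\lambda_y=0$, then $o_y:=o_z$.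
\end{enumerate}

\emph{No marked vertex.} Nothing ever changes, and all outputs are $0$.

\emph{At least two marked vertices.} As long as there is no $\bot$, the number of tokens is
constant and at least $2$. Take two tokens at minimum distance. The vertices strictly between them
on a shortest path hold no token, so one token can be moved along the path until the holders are
adjacent, and then they can interact. So a configuration with a $\bot$ is reachable, and one occurs
by Lemma~\ref{lem:fair}(d). The state $\bot$ never disappears, and an interaction with a neighbor
in another state spreads it. By Lemma~\ref{lem:fair}(c), all vertices eventually are in state
$\bot$, with the correct output $0$.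

\emph{Exactly one marked vertex $v$.} There is always exactly one token and never a $\bot$. Only
$v$ sets check bits, so each neighbor is counted exactly once, when it first meets $v$. The number
of neighbors not yet counted can be decreased whenever it is positive, so by
Lemma~\ref{lem:fair}(c) it becomes $0$, and from then on $\varphi(c_v)=P_D(G,x)=:b$. Since
$o_v=\varphi(c_v)$ at all times, also $o_v=b$. By Lemma~\ref{lem:fair}(d) the token is at $v$ at
some later time. From then on the holder of the token always has output $b$, because every receiver
other than $v$ copies the output of the previous holder. So outputs now change only to $b$. The
token can be moved to any vertex with another output, and by Lemma~\ref{lem:fair}(c) all outputs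
become $b$ forever.
\end{proof}

\section{Old traces fool every protocol}\label{sec:fooling}

\subsection{A scheme with two labels}\label{sec:toy}

Let $D$ be the set of odd numbers, and suppose that the mark $L$ is given first to $v_1$, then to
$v_2$, then to $v_3$, and so on. We call the time during which $v_k$ is marked \emph{phase $k$}.
Here is a natural attempt to protect phase $k$ from the traces of earlier phases. Traces are labels
$0$ and $1$; at the beginning no leaf is labeled. Suppose that $v_k$ is even told, for free, the
parity of $k$. When $v_k$ meets a leaf whose label is not $k\bmod 2$ (or that has no label), it adds
$1$ to its counter modulo $2$ and relabels the leaf $k\bmod 2$. When it meets a leaf with label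
$k\bmod 2$, it does nothing, because this leaf appears to have been counted already.

If every phase lasts until $v_k$ has met all leaves of $K(k,n)$, the scheme works: at the beginning
of phase $k$ all leaves have label $(k-1)\bmod2$, or none has a label, so $v_k$ counts every leaf
once. Now consider $G=H(3,3,2)$. It has three leaves, and $v_3$ is adjacent to $u_1$ and $u_2$
only, so $P_D(G,x)=0$ when $v_3$ is the marked vertex. In phase~$1$ let $v_1$ meet all leaves. In
phase~$2$ let $v_2$ meet only $u_1$. In phase~$3$ let $v_3$ meet $u_1$. The labels of
$(u_1,u_2,u_3)$ after the three phases are
\[
(1,1,1),\qquad(0,1,1),\qquad(1,1,1).
\]
The counter of $v_3$ is now $1$, and it never changes again: when $v_3$ meets $u_2$, it finds the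
label $1$ left by $v_1$ and takes it for its own. The scheme reports an odd degree, but the degree
is $2$.

Let us see what made this work. In phases $2$ and $3$ the leaf $u_1$ behaved as in an honest run
with $n=1$ leaf. After phase~$3$ of an honest run on \emph{any} number of leaves, all leaves have
label $1$. So leaves with label $1$ can be added after phase~$3$ without anything being noticed.
And leaves with label $1$ can be produced, since they also abound after phase~$1$. With $\rho$
labels instead of two, used cyclically, phases $1$ and $\rho+1$ would play the same roles.

A general protocol has no labels. What we need instead is a description, for each phase $k$, of the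
leaf states that can be added unnoticed after phase $k$. The right candidates are the states that
occur in \emph{unboundedly many} leaves at the end of phase $k$, as the total number of leaves runs
through a suitable infinite subset of $D$. They form a nonempty subset $\Pi_k$ of $Q$. Since $Q$ has
finitely many subsets, some $\Pi_i$ and $\Pi_j$ with $i<j$ coincide, and then phase $i$ produces
leaves that phase $j$ absorbs.

\subsection{Honest runs}

Let $D$ be infinite and co-infinite. Suppose that a protocol with state set $Q$ and initial state
$q_0$ stably computes $P_D$ with stabilizing inputs in $\mathcal F\supseteq\mathcal H$; it may be
nondeterministic, and it need only be correct for the executions described at the end of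
Theorem~\ref{thm:impossible}. Put $p=2^{|Q|}$ and $D^+=D\setminus\{0\}$. Let $x_k$ be the input
assignment with $L$ at $v_k$ and $0$ elsewhere.

Call a configuration on $G$ \emph{$1$-stable in $G$} if in every configuration reachable from it in
$G$ all vertices output $1$. Deleting edges only removes possible steps. So if $G'\subseteq G$ has
the same vertices as $G$, then $1$-stability in $G$ implies $1$-stability in $G'$.

\begin{lemma}\label{lem:runs}
For every $n\in D^+$ there are configurations $C^1_n,\dots,C^p_n$ such that for $1\le k\le p$:
\begin{enumerate}
\item[(i)] $C^k_n$ is a configuration on $K(k,n)$ with input $x_k$, and it is $1$-stable in
$K(k,n)$;
\item[(ii)] $C^k_n$ is reached by at least one step in $K(k,n)$ with input $x_k$, starting from the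
states of $C^{k-1}_n$ on $K(k-1,n)$ and state $q_0$ at $v_k$ (for $k=1$, from state $q_0$ at all
vertices).
\end{enumerate}
\end{lemma}

We fix such configurations together with the step sequences in (ii). The sequence that leads to
$C_n^k$ is called \emph{phase $k$ of the $n$-run}. Note that before phase $k$ the center $v_k$ does
not take part in any step.

\begin{proof}
Suppose phases $1,\dots,k-1$ have been constructed. They use only edges of $K(k-1,n)$, which are
also edges of $K(k,n)$ (for $k=1$ nothing has been done yet). So they can be performed in $K(k,n)$,
starting with all states $q_0$ and input $x_1$ and with the input change from $x_i$ to $x_{i+1}$
accompanying the last step of phase $i$; there is such a step because phases are nonempty. Then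
$v_k$ is still in state $q_0$. By Lemma~\ref{lem:fair}(a), continue fairly with input $x_k$. This
is a fair execution on $K(k,n)\in\mathcal H\subseteq\mathcal F$ with final input $x_k$; at every
moment exactly one vertex has input $L$, and none receives it twice. Since $\deg(v_k)=n\in D$,
eventually all outputs are $1$ forever. Let $C^k_n$ be a recurrent configuration, reached after at
least one step of the continuation. All configurations reachable from it are recurrent, hence have
output $1$ everywhere, so $C^k_n$ is $1$-stable.
\end{proof}

In $K(k,n)$ with input $x_k$, all leaves have input $0$ and the same neighbors, so every permutation
of the leaves is a symmetry. Up to such a permutation, a configuration is described by a pair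
$(z,f)$, where $z\in Q^{k+1}$ lists the states of $v_0,\dots,v_k$ and $f\in\mathbb N^Q$ counts the
leaves in each state. Write $|f|=\sum_qf(q)$ for the number of leaves. Let $\mathrm{Stab}_k$ be the
set of pairs $(z,f)$ with $|f|\ge1$ whose configurations, with input $x_k$, are $1$-stable in
$K(k,|f|)$. Inequalities between elements of $\mathbb N^Q$ are meant coordinatewise.

\begin{lemma}\label{lem:down}
If $(z,f)\in\mathrm{Stab}_k$, $f'\le f$ and $|f'|\ge1$, then $(z,f')\in\mathrm{Stab}_k$.
\end{lemma}

\begin{proof}
A sequence of steps from $(z,f')$ in $K(k,|f'|)$ is also one from $(z,f)$ in $K(k,|f|)$, with
$|f|-|f'|$ leaves idle. At its end all outputs are $1$, in particular those at the vertices of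
$K(k,|f'|)$.
\end{proof}

\subsection{Leaf states that are absorbed}

Write $C^k_n=(z^k_n,f^k_n)$, so $|f^k_n|=n$. Every sequence of natural numbers has an infinite
subsequence that is constant or strictly increasing: if it is bounded, some value occurs infinitely
often, and otherwise choose ever larger terms. Apply this successively to $n\mapsto f^k_n(q)$ for
all of the finitely many pairs $(k,q)$, and use that $Q^{k+1}$ is finite. Since $D^+$ is infinite,
we obtain an infinite set $N_1\subseteq D^+$ such that for $1\le k\le p$
\begin{itemize}
\item $z^k_n=z^k$ does not depend on $n\in N_1$;
\item for every $q\in Q$, the function $n\mapsto f^k_n(q)$ is constant or strictly increasing on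
$N_1$.
\end{itemize}
Let $\Pi_k$ be the set of those $q$ for which it is strictly increasing. Since $|f^k_n|=n$ is
unbounded on $N_1$, $\Pi_k\ne\emptyset$. The next lemma says that after phase $k$ any number of
leaves with states in $\Pi_k$ can be added unnoticed.

\begin{lemma}\label{lem:absorb}
Let $n\in N_1$, and let $\Delta\in\mathbb N^Q$ vanish outside $\Pi_k$. Then
$(z^k,f^k_n+\Delta)\in\mathrm{Stab}_k$.
\end{lemma}

\begin{proof}
As $n''\to\infty$ in $N_1$, $f^k_{n''}(q)$ tends to infinity for $q\in\Pi_k$ and equals $f^k_n(q)$
for $q\notin\Pi_k$. So $f^k_n+\Delta\le f^k_{n''}$ for some $n''\in N_1$. Since
$(z^k,f^k_{n''})\in\mathrm{Stab}_k$, Lemma~\ref{lem:down} gives the claim.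
\end{proof}

\subsection{The fooling execution}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1]
\node[circle,draw,inner sep=1.5pt] (a) at (0,2.2) {\small $v_0$};
\node at (1.4,2.2) {$\cdots$};
\node[circle,draw,inner sep=0.3pt] (b) at (2.8,2.2) {\small $v_{j-1}$};
\node[circle,draw,inner sep=1.5pt] (c) at (5.6,2.2) {\small $v_j$};
\node[draw,minimum width=2.6cm,minimum height=0.7cm] (B1) at (-0.2,0) {\small $u_1,\dots,u_n$};
\node[draw,minimum width=2.6cm,minimum height=0.7cm] (B2) at (3,0) {\small $u_{n+1},\dots,u_d$};
\node[draw,minimum width=2.6cm,minimum height=0.7cm] (B3) at (6.2,0) {\small $u_{d+1},\dots,u_{n'}$};
\draw (a)--(B1.north);
\draw (a)--(B2.north);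
\draw (a)--(B3.north west);
\draw (b)--(B1.north);
\draw (b)--(B2.north);
\draw (b)--(B3.north);
\draw[dashed] (c)--(B1.north east);
\draw[dashed] (c)--(B2.north east);
\end{tikzpicture}
\caption{The graph $H(j,n',d)$ with $n<d<n'$. A line from a center to a block means that the center
is joined to every leaf of the block. The center $v_j$ (dashed lines) misses the last block and has
degree $d$. In the fooling execution all leaves take part in phases $1,\dots,i$ and only the first
block takes part in phases $i+1,\dots,j$; at the end, the leaves of the middle block look to $v_j$
as if they had been counted already.}
\label{fig:H}
\end{figure}

The execution below has the same structure as the one in Section~\ref{sec:toy}, where $i=1$, $j=3$,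
$n=1$, $d=2$ and $n'=3$.

\begin{proof}[Proof of Theorem~\ref{thm:impossible}]
There are $p$ sets $\Pi_1,\dots,\Pi_p$ but only $2^{|Q|}-1=p-1$ nonempty subsets of $Q$. Hence
$\Pi_i=\Pi_j$ for some $1\le i<j\le p$. Choose $n\in N_1$, then $d\notin D$ with $d>n$, which
exists because $D$ is co-infinite, and then $n'\in N_1$ with $n'>d$. Put
\[
\Delta=f^i_{n'}-f^i_n .
\]
By the choice of $N_1$, $\Delta\ge0$ and $\Delta$ vanishes outside $\Pi_i=\Pi_j$; and
$|\Delta|=n'-n$. Let $G=H(j,n',d)\in\mathcal F$; see Figure~\ref{fig:H}. In $G$ the centers
$v_0,\dots,v_{j-1}$ are adjacent to all $n'$ leaves, and $v_j$ is adjacent to $u_1,\dots,u_d$,
hence at least to $u_1,\dots,u_n$. Start with all states $q_0$ and input $x_1$.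

\emph{Step 1.} Perform phases $1,\dots,i$ of the $n'$-run. They use only the centers
$v_0,\dots,v_i$, and $i<j$, so all needed edges are in $G$. At the end, the centers $v_0,\dots,v_i$
have states $z^i$, the centers $v_{i+1},\dots,v_j$ have state $q_0$, and the leaf counts are
$f^i_{n'}=f^i_n+\Delta$. The centers used so far are joined to all leaves, so after renaming the
leaves in these phases we may assume that $u_1,\dots,u_n$ have exactly the states they have in
$C^i_n$, while $u_{n+1},\dots,u_{n'}$ realize the counts $\Delta$.

\emph{Step 2.} On $v_0,\dots,v_i,u_1,\dots,u_n$ the states are now exactly those of $C^i_n$. So we
can perform phases $i+1,\dots,j$ of the $n$-run on $v_0,\dots,v_j,u_1,\dots,u_n$; all needed edges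
are in $G$. The leaves $u_{n+1},\dots,u_{n'}$ stay idle.

In both steps the input changes from $x_k$ to $x_{k+1}$ with the last step of phase $k$, for
$1\le k<j$. We reach a configuration $C^*$ with input $x_j$, center states $z^j$ and leaf counts
$f^j_n+\Delta$. Since $\Delta$ vanishes outside $\Pi_j$, Lemma~\ref{lem:absorb} shows that
$(z^j,f^j_n+\Delta)\in\mathrm{Stab}_j$. So $C^*$ is $1$-stable in $K(j,n')$, and therefore also in
its subgraph $G$.

By Lemma~\ref{lem:fair}(a), continue fairly in $G$ with input $x_j$ unchanged. All outputs are $1$
forever. But this is a fair execution on $G$ with final input $x_j$, and $\deg_G(v_j)=d\notin D$, so
$P_D(G,x_j)=0$. At every moment exactly one vertex had input $L$, and no vertex received $L$ twice,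
so the protocol is required to be correct on this execution, a contradiction.
\end{proof}

The two hypotheses on $D$ enter separately: infinitely many elements of $D$ make the sets $\Pi_k$
nonempty, and co-infiniteness provides $d$. Neither can be dropped, by Theorem~\ref{thm:threshold}.
The center $v_0$ is never marked; for $j\ge2$, as here, $v_1$ would serve to connect the leaves,
but $v_0$ keeps $H(1,N,d)$ connected as well.

\section{Thresholds survive changes of the input}\label{sec:threshold}

In this section $D$ is finite or cofinite. Fix $\theta\ge1$ such that either all $n\ge\theta$ lie in
$D$ or none does, and for $0\le\beta\le\theta$ let $\psi(\beta)=1$ if $\beta\in D$ and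
$\psi(\beta)=0$ otherwise. Then $\psi(\min(n,\theta))=1$ if and only if $n\in D$, so it suffices
that the marked vertex $v$, if it is the only one, find $\min(\deg(v),\theta)$.

\subsection{Two repairs}

\paragraph{Counting despite old checks.}
Suppose $v$ is the only vertex that still changes check bits, but its neighbors start with
arbitrary check bits. Then $v$ cannot hope to count correctly in one pass, but it can certify
\emph{lower bounds} on its degree again and again. It has two modes. In the clearing mode $\mathrm{cl}$
it clears the checks it meets; as soon as it meets an unchecked neighbor, it bets that all
checks have been cleared, checks this neighbor, and enters the counting mode $\mathrm{co}$ with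
counter $c=1$. In mode $\mathrm{co}$ it checks and counts every unchecked neighbor it meets. When it
meets a checked one, it clears that check, gives up the count and returns to mode $\mathrm{cl}$.
The counter is capped at $\theta$. During a count $v$ has checked at least $c$ \emph{distinct}
neighbors, so $c$ never exceeds the degree, whatever the old checks were. The variable $\beta$
records the largest $c$ ever seen.

For instance, let $v$ have two neighbors, $y$ with an old check and $y'$ without, and let
$\theta=2$. Meeting $y'$, $y$, $y$, $y'$ in this order gives $c=1,0,1,0$, and $\beta=1$ is still
too small. Meeting $y$ afterwards clears the last check, and meeting $y,y'$ then gives $c=1,2$ and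
$\beta=2$. By fairness such a lucky order eventually occurs. This is where $D$ finite or cofinite
is used: a maximum of lower bounds can be stored with a cap, but no maximum can be taken of
counts known only modulo $r$.

\paragraph{Knowing that only one vertex is marked.}
As in Section~\ref{sec:ordinary}, a vertex that reads input $L$ creates a token, now called $T$;
the vertex is then \emph{active}. When its input changes back to $0$, a token $T$ has to be
withdrawn, but it may be far away. So the vertex issues an antitoken $A$, which will annihilate
with some $T$. The annihilation leaves a residue $R$. It has two purposes. If no $T$ is left, $R$
walks around and sets all outputs to $0$. If a $T$ is left, $R$ reports that in the past something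
had to be undone: several vertices may have been active and changed the same check bits. So a $T$
that absorbs an $R$ becomes $T_*$, and when $T_*$ reaches the active vertex, this vertex discards
its evidence and starts afresh. Two tokens $T$ that meet become $T_d$ (``double''), which stands for
output $0$. If eventually only one vertex is marked, all but one $T$ are annihilated, and the
resulting $R$ also turns a leftover $T_d$ into a $T_*$. Finally, $T_0$ and $T_1$ carry the current
output, as in Section~\ref{sec:ordinary}.

\subsection{The protocol}

A state is a tuple $(a,\tau,m,\mu,c,\beta,o)$ consisting of
\begin{itemize}
\item a bit $a$; the vertex is \emph{active} if $a=1$;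
\item a content $\tau\in\{\emptyset,T_0,T_1,T_*,T_d,A,R\}$; a content other than $\emptyset$ is a
\emph{token}, and ``$T$'' stands for any of $T_0,T_1,T_*,T_d$;
\item a check bit $m\in\{0,1\}$, a mode $\mu\in\{\mathrm{cl},\mathrm{co}\}$, numbers
$c,\beta\in\{0,\dots,\theta\}$, and the output $o\in\{0,1\}$.
\end{itemize}
The evidence of a vertex is \emph{fresh} if $\mu=\mathrm{cl}$ and $c=\beta=0$. In $q_0$ we have
$a=0$, $\tau=\emptyset$, $m=0$, $o=0$ and fresh evidence. An interaction consists of four substeps,
performed in this order. Within each of the substeps (1) and (4), the initiator comes first.

\begin{enumerate}
\item[(1)] \emph{Update}, for each participant $z$.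
\begin{itemize}
\item If $a_z=0$, the input is $L$ and $\tau_z$ is not a $T$: set $a_z:=1$
(\emph{activation}), make the evidence of $z$ fresh, and change $\tau_z$ by
$\emptyset\mapsto T_0$, $A\mapsto R$, $R\mapsto T_*$.
\item If $a_z=1$, the input is $0$ and $\tau_z\ne A$: set $a_z:=0$ (\emph{deactivation}), and
change $\tau_z$ by $\emptyset\mapsto A$, $R\mapsto A$, $T\mapsto R$.
\item In all other cases do nothing.
\end{itemize}
\item[(2)] \emph{Count}, if exactly one participant $z$ is active; let $y$ be the other.
\begin{itemize}
\item If $\mu_z=\mathrm{cl}$ and $m_y=1$: $m_y:=0$.
\item If $\mu_z=\mathrm{cl}$ and $m_y=0$: $m_y:=1$, $\mu_z:=\mathrm{co}$, $c_z:=1$,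
$\beta_z:=\max(\beta_z,1)$.
\item If $\mu_z=\mathrm{co}$ and $m_y=0$: $m_y:=1$, $c_z:=\min(c_z+1,\theta)$,
$\beta_z:=\max(\beta_z,c_z)$.
\item If $\mu_z=\mathrm{co}$ and $m_y=1$: $m_y:=0$, $\mu_z:=\mathrm{cl}$, $c_z:=0$.
\end{itemize}
\item[(3)] \emph{Tokens.} If the two contents, in either order, are
\[
\{T,T\},\qquad \{T,A\},\qquad \{T,R\},\qquad \{R,R\},\qquad \{R,A\},
\]
they react, and the contents of initiator and responder become, respectively,
\[
T_d,T_d;\qquad R,\emptyset;\qquad T_*,\emptyset;\qquad R,\emptyset;\qquad A,\emptyset .
\]
In all other cases the two contents are exchanged.
\item[(4)] \emph{Report}, for each participant $z$. If $z$ is active with input $L$ and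
$\tau_z=T_*$, make its evidence fresh and set $\tau_z:=T_{\psi(0)}$. If $z$ is active with input
$L$ and $\tau_z\in\{T_0,T_1\}$, set $\tau_z:=T_{\psi(\beta_z)}$. Then set $o_z:=1$ if $\tau_z=T_1$,
set $o_z:=0$ if $\tau_z$ is any other token, and leave $o_z$ unchanged if $\tau_z=\emptyset$.
\end{enumerate}

There are two cases in which the activity of a vertex disagrees with its input but the update does
nothing: a $T$ at an inactive vertex with input $L$, and an $A$ at an active vertex with input $0$.
In these cases the content cannot be changed in the required direction. Lemma~\ref{lem:settle} shows
that they do not persist.

A \emph{reset event} is a creation of $T_*$, by the reaction $\{T,R\}$ or by the update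
$R\mapsto T_*$. A \emph{$T$-removal} is the reaction $\{T,A\}$ or the update $T\mapsto R$; these are
the only changes that decrease the number of $T$'s, since the reaction $\{T,R\}$ leaves it
unchanged. We use these terms, and ``before'' and ``after'', for the individual changes made inside
interactions.

\begin{lemma}\label{lem:inv}
Let $\#T,\#A,\#R$ denote the numbers of tokens.
\begin{enumerate}
\item[(I1)] At all times $\#T-\#A$ equals the number of active vertices.
\item[(I2)] Once a token exists, some token always exists.
\item[(I3)] If an $A$ or $R$ exists, then some $A$ or $R$ exists until a reset event occurs.
\item[(I4)] In every configuration, a vertex holding $T_1$ has $o=1$, and a vertex holding any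
other token has $o=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(I1) All quantities are $0$ initially. Each of the activation changes $\emptyset\mapsto T_0$,
$A\mapsto R$, $R\mapsto T_*$ increases $\#T-\#A$ by $1$. Each of the deactivation changes
$\emptyset\mapsto A$, $R\mapsto A$, $T\mapsto R$ decreases it by $1$. The reactions $\{T,T\}$,
$\{T,R\}$, $\{R,R\}$, $\{R,A\}$ change neither $\#T$ nor $\#A$, and $\{T,A\}$ decreases both by
$1$. Exchanges and reports change neither.

(I2) No update or report turns a token into $\emptyset$, and every reaction leaves a token.

(I3) The changes that consume an $A$ or $R$ are $A\mapsto R$, $R\mapsto A$, $\{T,A\}$, $\{R,R\}$,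
$\{R,A\}$, each of which leaves an $A$ or $R$, and $R\mapsto T_*$, $\{T,R\}$, which are reset
events.

(I4) This holds vacuously at the start. The content and the output of a vertex change only in its
own interactions, and these end with a report.
\end{proof}

Now consider a fair execution on a graph with $N$ vertices, with final input $x$, and let $\ell$ be
the number of $L$'s in $x$.

\subsection{The tokens sort themselves out}

Call a vertex \emph{settled} if it is active exactly when its (final) input is $L$.

\begin{lemma}\label{lem:settle}
Eventually all vertices are settled forever.
\end{lemma}

\begin{proof}
Once the inputs are stable, an update that changes anything turns an unsettled vertex into a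
settled one, and nothing else changes $a$. So the number of unsettled vertices does not increase,
and by Lemma~\ref{lem:fair}(c) it is the same in all recurrent configurations. Suppose it is
positive. Fix a recurrent configuration $C$ and an unsettled vertex $w$ in it. All configurations
reachable from $C$ are recurrent, so along steps from $C$ no update ever changes anything. In
particular $w$ stays unsettled, and the number of tokens does not increase.

\emph{Suppose $w$ is inactive with input $L$.} In every configuration reachable from $C$ some vertex
holds a content that is not a $T$; otherwise $\#T=N$ and $\#A=0$, and by (I1) all $N$ vertices
would be active, although $w$ is not. Among all configurations reachable from $C$ and all vertices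
$y$ holding a non-$T$ in them, choose one for which the pair (number of tokens, distance from $y$
to $w$) is lexicographically minimal. If $y=w$, any interaction of $w$ activates it, a
contradiction. Otherwise let $y_1$ be the next vertex on a shortest path from $y$ to $w$. By
minimality $y_1$ holds a $T$. Let $y$ and $y_1$ interact. If $y$ held $\emptyset$, then $y_1$ now
holds $\emptyset$, with the same number of tokens and a smaller distance. If $y$ held $A$ or $R$, a
reaction has decreased the number of tokens, and in the new configuration some vertex holds a
non-$T$. Both contradict minimality.

\emph{Suppose $w$ is active with input $0$.} In every configuration reachable from $C$, (I1) gives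
$\#T\ge\#A+1\ge1$, so some vertex holds a content other than $A$. Choose a configuration and a
vertex $y$ holding a non-$A$ with the same lexicographic pair minimal. If $y=w$, any interaction of
$w$ deactivates it, a contradiction. Otherwise the next vertex $y_1$ toward $w$ holds an $A$. Let
$y$ and $y_1$ interact. If $y$ held $\emptyset$, the contents are exchanged, and $y_1$ is a vertex
holding a non-$A$ at a smaller distance. If $y$ held a $T$ or $R$, the reaction $\{T,A\}$ or
$\{R,A\}$ has decreased the number of tokens. Both contradict minimality.
\end{proof}

\begin{lemma}\label{lem:sort}
Eventually, forever, $\#A=0$ and $\#T=\ell$; and if $\ell\ge1$, also $\#R=0$.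
\end{lemma}

\begin{proof}
Once all vertices are settled, updates do nothing, the number of active vertices is $\ell$, and the
number of tokens does not increase. By Lemma~\ref{lem:fair}(c) it cannot be decreased from any
recurrent configuration. Consider a recurrent configuration. If it contains both a $T$ and an $A$,
take a $T$ and an $A$ at minimum distance. The vertices strictly between them on a shortest path
hold $\emptyset$ or $R$. Move the $T$ toward the $A$: it passes through $\emptyset$'s until it meets
an $R$ or the $A$, and then the number of tokens decreases, a contradiction. So $\#T=0$ or
$\#A=0$. Since $\#T=\#A+\ell$ by (I1), in both cases $\#A=0$ and $\#T=\ell$. If $\ell\ge1$ and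
there is an $R$, take a $T$ and an $R$ at minimum distance. Only $\emptyset$'s lie between them, so
the $T$ can be moved to the $R$ and react with it. This decreases the number of tokens, a
contradiction.
\end{proof}

\subsection{The outputs}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
As noted in Section~\ref{sec:results}, only the first statement remains to be proved. We show that
the protocol above gives the correct outputs.

\emph{Case $\ell=0$.} If no token ever exists, all outputs remain $0$. Otherwise, by (I2) and
Lemma~\ref{lem:sort}, eventually there are tokens and all of them are $R$'s. From then on no
output changes to $1$. A vertex with output $1$ holds $\emptyset$ by (I4), and a nearest $R$ can be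
moved to it through $\emptyset$'s, which sets its output to $0$. By Lemma~\ref{lem:fair}(c) all
outputs become $0=P_D(G,x)$ forever.

\emph{Case $\ell\ge2$.} Eventually there are exactly $\ell$ tokens, all of them $T$'s, and a $T_d$
remains a $T_d$. A $T$ other than $T_d$ can be moved through $\emptyset$'s to a nearest other $T$,
and then both become $T_d$. By Lemma~\ref{lem:fair}(c) eventually all tokens are $T_d$. From then
on no output changes to $1$, a vertex with output $1$ holds $\emptyset$ by (I4), and a nearest
$T_d$ can be moved to it. So all outputs become $0=P_D(G,x)$ forever.

\emph{Case $\ell=1$.} Let $v$ be the vertex with final input $L$. The main point is that a time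
$t^{**}$ exists with the following properties:
\begin{itemize}
\item[($\alpha$)] at $t^{**}$ the evidence of $v$ becomes fresh, and after $t^{**}$ it is never
made fresh again;
\item[($\beta$)] after $t^{**}$, $v$ is the only active vertex, so only $v$ changes check bits;
\item[($\gamma$)] after $t^{**}$ there is exactly one token, and it is $T_0$ or $T_1$.
\end{itemize}
Every reset event consumes an $R$. By Lemmas~\ref{lem:settle} and~\ref{lem:sort}, eventually there
is no $A$ or $R$ and updates do nothing, so no $R$ arises inside an interaction either. Hence there
are only finitely many reset events.

(i) \emph{Suppose there is a last reset event, at time $t^*$.} After $t^*$ no $A$ or $R$ exists: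
otherwise, by (I3), some $A$ or $R$ would exist forever, contradicting Lemma~\ref{lem:sort}. Every
deactivation and every $T$-removal leaves an $A$ or $R$. So neither occurs after $t^*$, and $\#T$
does not decrease after $t^*$. Right after $t^*$ it is at least $1$, and eventually it is $1$. Hence
$\#T=1$ throughout. By (I1) there is exactly one active vertex at all times after $t^*$. Since there
are no deactivations, it is always the same one, and by Lemma~\ref{lem:settle} it is $v$; in
particular there are no activations either. Right after $t^*$ the only token is the $T_*$ just
created. It takes part in no reaction and no update changes it, so it remains $T_*$ until a report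
at $v$ with input $L$ finds it there. If this never happened, the token would be $T_*$ in every
recurrent configuration; but from each of these the token can be moved to $v$ (if it is at $v$,
first away and then back), and the report at $v$ then changes it, a contradiction. Let $t^{**}$ be
the time of this report. At $t^{**}$ the evidence of $v$ becomes fresh and the token becomes
$T_{\psi(0)}$. Afterwards there are no reset events, no activations and no second $T$, so the token
is always $T_0$ or $T_1$ and the evidence is never made fresh again.

(ii) \emph{Suppose there is no reset event.} By (I3) and Lemma~\ref{lem:sort}, no $A$ or $R$ ever
exists. So there are no deactivations and no $T$-removals. By (I1) the number of active vertices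
equals $\#T$, never decreases and is eventually $1$. Thus exactly one activation ever occurs, by
Lemma~\ref{lem:settle} at $v$. Let $t^{**}$ be its time. The evidence of $v$ becomes fresh at
$t^{**}$, and the only token ever to exist is created there as $T_0$. Without another $T$ or a reset
event it is always $T_0$ or $T_1$, and the evidence is never made fresh again.

\smallskip
\emph{The value $\beta_v$ becomes $\min(\deg(v),\theta)$.} After $t^{**}$, whenever
$\mu_v=\mathrm{co}$,
\begin{equation}\label{eq:c}
1\le c_v\le\text{number of neighbors of $v$ with check bit $1$}.
\end{equation}
Indeed, $\mu_v=\mathrm{cl}$ at $t^{**}$. When $v$ enters mode $\mathrm{co}$, $c_v$ becomes $1$ and a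
neighbor is checked. Each later increase of $c_v$ goes with the checking of an unchecked neighbor,
and no check is cleared without leaving mode $\mathrm{co}$. Since $\beta_v$ was $0$ at $t^{**}$ and
afterwards is the largest value that $c_v$ has had since $t^{**}$, we get
$\beta_v\le\min(\deg(v),\theta)$, and $\beta_v$ does not decrease. Conversely, from every recurrent
configuration (updates then do nothing) $\beta_v=\min(\deg(v),\theta)$ can be reached as follows. If
$\mu_v=\mathrm{co}$, some neighbor is checked by \eqref{eq:c}; an interaction with it leads to mode
$\mathrm{cl}$. Then let $v$ interact with all checked neighbors, which clears their checks without
leaving mode $\mathrm{cl}$. Then let it interact with $\min(\deg(v),\theta)$ distinct neighbors,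
which raises $c_v$, and hence $\beta_v$, to this number. By Lemma~\ref{lem:fair}(c), applied to
$\min(\deg(v),\theta)-\beta_v$, eventually $\beta_v=\min(\deg(v),\theta)$ forever, and
\[
\psi(\beta_v)=P_D(G,x)=:b .
\]

\emph{Spreading the answer.} From then on, the token can be moved to $v$ (if it is at $v$, first
away and then back), where the report makes it $T_b$. So by Lemma~\ref{lem:fair}(d) the token is
$T_b$ at some time, and then it stays $T_b$. After that, outputs change only to $b$. A vertex with
output different from $b$ holds $\emptyset$ by (I4), and the token can be moved to it. By
Lemma~\ref{lem:fair}(c) all outputs become $b$ forever.
\end{proof}

\begin{remark}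
The hypothesis of Theorem~\ref{thm:ordinary} is also necessary for deterministic protocols; this is
not used above. Suppose a deterministic protocol stably computes $P_D$ in all graphs in the
ordinary model. Simulate it on complete graphs as follows. Only meetings of an agent with input $L$
and an agent with input $0$ are simulated, with the $L$-agent as initiator. Two $L$-agents that meet
create a spreading error state with output $0$. An agent with input $0$ outputs $0$ until its first
simulated meeting. With exactly one $L$ and $n\ge1$ zeros this simulates the star whose center, with
input $L$, has outgoing edges to $n$ leaves. Fairness carries over: a configuration of the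
simulation is a configuration of the star together with one bit for each leaf, and a meeting of two
$0$-agents changes nothing, so these meetings can be deleted. (If only finitely many simulated
meetings occur, then the configuration is eventually constant. By fairness no simulated meeting can
change it, so such meetings may be inserted.) With no $L$, or with at least two, the output is
eventually $0$. So $\{(1,n):n\in D,\ n\ge1\}$ is the set of accepted input counts of a predicate
stably computable on complete graphs. By a theorem of Angluin, Aspnes and Eisenstat \cite{aae} this
set is semilinear, so $D$ is ultimately periodic. Thus for the predicates $P_D$ on all graphs and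
for deterministic protocols, ordinary stable computability corresponds to ``ultimately periodic'',
and stable computability with stabilizing inputs to ``finite or cofinite''.
\end{remark}

\begin{thebibliography}{9}
\bibitem{dcoss}
``The Correct Answer. The Model Assumes That The Devices Have No Identifiers And Only A Few Bits Of
Memory Each. Because Each Device Is So Limited, Their Collecti'',
\url{http://cs-www.cs.yale.edu/homes/aspnes/papers/dcoss-2005-submission.pdf}.

\bibitem{aae}
Angluin, Aspnes and Eisenstat,
``Stably computable predicates are semilinear'', PODC 2006.
\end{thebibliography}

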